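# Conjecture 9.4 on Fréchet–Urysohn groups with a base of open subgroups: an independence proof

## 1. The independence theorem

**Main Theorem.** Assume ZFC is consistent. Then the following statement, Conjecture 9.4 of the paper "$\alpha_i$-Properties in Fréchet–Urysohn Topological Groups", can be neither proved nor refuted in ZFC:

> Each Fréchet–Urysohn group having a base of open neighbourhoods of its neutral element consisting of subgroups is a $w$-space.

This follows from the next two theorems.

**Theorem 1.** Assume $\mathfrak p=\mathfrak c$ (for example CH, or MA). There is a countable Hausdorff Fréchet–Urysohn Boolean topological group $G$ with a base at $0$ of open subgroups of finite index (so $G$ is precompact), and there are sets $E_i=\{e_{i,k}:k\in\omega\}$ with $e_{i,k}\to_k 0$ for each $i\in\omega$, such that no sequence converging to $0$ meets infinitely many $E_i$ in infinite sets (Arhangel'skii's property $\alpha_3$ fails). Consequently player P has a winning strategy in $G(0,G)$, and $G$ is not a $w$-space.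

**Theorem 2.** It is relatively consistent with ZFC that every Fréchet–Urysohn group is a $w$-space.

CH is consistent with ZFC, so by Theorem 1 the conjecture cannot be proved. In the model of Theorem 2 it holds, even without the hypothesis on subgroups, so it cannot be refuted. The hard half is Theorem 1. Theorem 2 reduces quickly to a published consistency theorem, which we shall quote.

There are also some ZFC facts (Theorem 3 below) that explain what the game is measuring. We prove them first, because they tell us what a counterexample must look like.

## 2. Convergent sequences, a game, and linear topologies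

A **topological group** is a group with a topology in which multiplication and inversion are continuous. No separation axiom is assumed. Translations are homeomorphisms, so any local question may be moved to the neutral element; we call this *homogeneity*.

**Definition (Fréchet–Urysohn).** A space $X$ is Fréchet–Urysohn if, whenever $x\in\overline A$ with $A\subseteq X$, some sequence of points of $A$ converges to $x$. A Fréchet–Urysohn group is a topological group whose space is Fréchet–Urysohn.

First countable spaces are Fréchet–Urysohn. So is every subspace $H$ of a Fréchet–Urysohn space: if $x\in H$ is in the closure of $A\subseteq H$, the sequence found in the big space lies in $A$ and converges to $x$ in $H$ too.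

**Definition (the game, $w$-spaces).** In Gruenhage's game $G(x,X)$, at move $n\in\omega$ player O chooses an open neighbourhood $U_n$ of $x$, and then P chooses a point $x_n\in U_n$. O wins if $x_n\to x$; otherwise P wins. $X$ is a $w$-space if for no $x\in X$ does P have a winning strategy in $G(x,X)$.

Two examples.

*First countable spaces are $w$-spaces.* If $(V_n)$ is a decreasing base at $x$, O plays $V_n$ at move $n$ and wins whatever P does. So P has no winning strategy.

*The sequential fan is Fréchet–Urysohn but not a $w$-space.* Let $X=\{\infty\}\cup(\omega\times\omega)$, with all points $(n,k)$ isolated, and let a neighbourhood of $\infty$ be a set containing $\infty$ and all but finitely many points of each column $\{n\}\times\omega$. If $\infty\in\overline A\setminus A$, then $A$ meets some column in an infinite set (otherwise the complement of $A$ would be a neighbourhood of $\infty$), and that infinite set, enumerated, converges to $\infty$. So $X$ is Fréchet–Urysohn. But P wins by playing at move $n$ some point $(n,k_n)\in U_n$, since $X\setminus\{(n,k_n):n\in\omega\}$ is a neighbourhood of $\infty$.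

So the conjecture asks whether the group structure, together with a base of subgroups, excludes the behaviour of the fan.

**Linear topologies.** A *Boolean group* is a group in which $x+x=0$ for all $x$, that is, a vector space over $\mathbb F_2=\{0,1\}$; its subgroups are its linear subspaces, and $-x=x$. We write $\langle Y\rangle$ for the linear span. If $\mathcal U$ is a nonempty family of subspaces of $G$ closed under finite intersections, the sets $x+U$ $(U\in\mathcal U)$ form a base of a group topology on $G$, because $(x+U)+(y+U)=x+y+U$. It is Hausdorff if $\bigcap\mathcal U=\{0\}$. A sequence converges to $0$ if and only if each $U\in\mathcal U$ contains almost all its terms. If all $U\in\mathcal U$ have finite index, finitely many translates of each $U$ cover $G$; this is *precompactness*.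

**Properties $\alpha_3$ and $\alpha_4$.** Let $S_n$ be the range of a sequence converging to $x$, for each $n\in\omega$. Property $\alpha_4$ at $x$ says that for all such $(S_n)$ some sequence converging to $x$ meets infinitely many $S_n$. Property $\alpha_3$ asks for a sequence converging to $x$ that meets infinitely many $S_n$ in infinite sets. In the fan, with $S_n$ the $n$-th column, even $\alpha_4$ fails: if a sequence converging to $\infty$ met infinitely many columns, we could pick one point of it in each of these columns, and the complement of the picked set would be a neighbourhood of $\infty$ missing infinitely many terms.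

## 3. A strategy of P as a tree of convergent sequences

Let $\mathfrak b$ be the least size of a family in $\omega^\omega$ that has no upper bound for the order "$f(n)\le g(n)$ for all but finitely many $n$".

**Theorem 3 (ZFC).**

(A) A Fréchet–Urysohn space $Z$ is a $w$-space iff for every $x$ and all sequences $(s_{n,k})_k\to x$ $(n\in\omega)$ there are $k_n$ with $s_{n,k_n}\to x$. A Fréchet–Urysohn group is a $w$-space iff all its countable subgroups are.

(B) A Fréchet–Urysohn space of character $<\mathfrak b$ is a $w$-space.

(C) Let $\mathcal F$ be a filter on $X$ with $\bigcap\mathcal F=\emptyset$, and let the Boolean group $([X]^{<\omega},\triangle)$ have the base $\{[F]^{<\omega}:F\in\mathcal F\}$ at $\emptyset$. If it is Fréchet–Urysohn, it is a $w$-space.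

In (A), call the condition on $(s_{n,k})$ the *selection property* at $x$: from countably many sequences converging to $x$ one can choose one term each so that the chosen terms converge to $x$. Part (C) says that the conjecture holds in ZFC for linear topologies of this coordinate type; here $[X]^{<\omega}$ is the set of finite subsets of $X$. We prove (A) and (B) now and (C) in the next section.

**Step 1: turn a strategy into a tree.** The purpose is to replace O's many possible moves by countably many. Let $Z$ be Fréchet–Urysohn and let $\sigma$ be a strategy of P in $G(x,Z)$. By recursion on $t\in\omega^{<\omega}$ we define finite sequences $s_t$ of neighbourhoods played by O, with $s_\emptyset=\emptyset$. Given $s_t$, consider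
$$\{\sigma(s_t{}^\frown W): W \text{ an open neighbourhood of } x\}.$$
Since $\sigma(s_t{}^\frown W)\in W$, this set has $x$ in its closure. As $Z$ is Fréchet–Urysohn there are $W_{t,k}$ with
$$x_{t^\frown k}:=\sigma(s_t{}^\frown W_{t,k})\to_k x .$$
Put $s_{t^\frown k}=s_t{}^\frown W_{t,k}$. For each $z\in\omega^\omega$ the sequence $(x_{z|(n+1)})_{n\in\omega}$ is the sequence of P's answers in a play according to $\sigma$. So if $\sigma$ is winning for P, no branch sequence $(x_{z|(n+1)})_n$ converges to $x$.

**Step 2: the first equivalence in (A).** Suppose the selection property fails at $x$ for $(s_{n,k})$. Then P wins $G(x,Z)$ by playing at move $n$ some $s_{n,k}\in U_n$: the sequence of answers is a selection, so it does not converge to $x$. Conversely, assume the selection property and let $\sigma$ be a winning strategy of P in $G(x,Z)$. Apply the selection property to the countably many sequences $(x_{t^\frown k})_k$, $t\in\omega^{<\omega}$. It gives $g:\omega^{<\omega}\to\omega$ such that each neighbourhood of $x$ contains $x_{t^\frown g(t)}$ for all but finitely many $t$. Define $z$ by $z(n)=g(z|n)$. The nodes $z|n$ are distinct, so $x_{z|(n+1)}=x_{(z|n)^\frown g(z|n)}\to x$. This contradicts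 Step 1.

**Step 3: reduction to countable subgroups.** Subspaces of $w$-spaces are $w$-spaces: if P has a winning strategy in $G(x,H)$ with $H\subseteq Z$, then in $Z$ he answers each move $U$ as he would answer $U\cap H$ in $H$, and convergence to $x$ means the same in $H$ and in $Z$. Conversely, let a Fréchet–Urysohn group fail to be a $w$-space. By Step 2 and homogeneity the selection property fails at $e$ for some $(s_{n,k})$. The subgroup generated by all $s_{n,k}$ is countable and Fréchet–Urysohn, and the selection property fails there for the same sequences. By Step 2 it is not a $w$-space. This proves (A).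

**Step 4: small character, part (B).** Let $\mathcal B$ be a base at $x$ with $|\mathcal B|<\mathfrak b$ and let $s_{n,k}\to_k x$ for all $n$. For $U\in\mathcal B$ choose $f_U(n)$ such that $s_{n,k}\in U$ for all $k\ge f_U(n)$. As $|\mathcal B|<\mathfrak b$, some $g\in\omega^\omega$ satisfies $f_U(n)\le g(n)$ for almost all $n$, for every $U\in\mathcal B$. Hence $s_{n,g(n)}\in U$ for almost all $n$, that is, $s_{n,g(n)}\to x$. Apply (A). $\square$

So the conjecture concerns countable groups and the selection property only, and a counterexample must have character at least $\mathfrak b$.

## 4. Multiplying terms together, and the cancellation that stops it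

How might one prove the conjecture? A Fréchet–Urysohn group lets us do something impossible in the fan: multiply terms of different sequences and apply the Fréchet–Urysohn property to the set of products.

**Products of two terms give $\alpha_4$.** Let $G$ be a Hausdorff Fréchet–Urysohn group and let $s_{n,k}\to_k e$ for all $n$. If infinitely many of the sequences have $e$ as a term, the constant sequence $e$ meets infinitely many of them. Otherwise discard the finitely many that do and re-index, so that all $s_{n,k}\ne e$. For fixed $m$ we have $s_{0,m}s_{m,k}\to_k s_{0,m}\neq e$, so only finitely many $k$ give $s_{0,m}s_{m,k}=e$. Let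
$$A=\{s_{0,m}s_{m,k}: m\ge1,\ k\in\omega\}\setminus\{e\}.$$
Then $e\in\overline A$: given a neighbourhood $W$ of $e$, take a neighbourhood $V$ of $e$ with $VV\subseteq W$, then $m\geq 1$ with $s_{0,m}\in V$, then a large $k$ with $s_{m,k}\in V$. So there are $a_j=s_{0,m_j}s_{m_j,k_j}\in A$ with $a_j\to e$. No value $m$ is taken by $m_j$ infinitely often: on those $j$, either some $k$ is repeated infinitely often, and $a_j$ takes one value $\ne e$ infinitely often, or $k_j\to\infty$ along a subsequence, and $a_j\to s_{0,m}\ne e$ there. Both contradict $a_j\to e$. So $m_j\to\infty$, $s_{0,m_j}\to e$, and $s_{m_j,k_j}=s_{0,m_j}^{-1}a_j\to e$. This sequence meets infinitely many of the given ones. (That Fréchet–Urysohn groups are always $\alpha_4$ is cited as Nyikos, 1981.)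

**From infinitely many $n$ to all $n$.** The selection property asks for a term from *every* sequence. The sensible next try is to use long products, with a term from each of the first $m+1$ sequences. When the group operation cannot hide its factors, this works.

**Proof of Theorem 3(C).** By (A) and homogeneity, let $s_{n,k}\to_k\emptyset$ for all $n$; we seek a selection converging to $\emptyset$.

*Clean up, so that no term is empty.* For each $n$ such that infinitely many $s_{n,k}$ are empty, select $\emptyset$. If only finitely many $n$ remain, select anything for them and we are done. Otherwise delete the treated $n$, re-index, and pass to subsequences, so that all $s_{n,k}$ are nonempty.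

*Apply the Fréchet–Urysohn property to unions.* Let
$$A=\Bigl\{s_{0,m}\cup\bigcup_{i\le m}s_{i,k_i}:\ m\in\omega,\ (k_0,\dots,k_m)\in\omega^{m+1}\Bigr\}.$$
Given $F\in\mathcal F$, choose $m$ with $s_{0,m}\subseteq F$ and then $k_i$ with $s_{i,k_i}\subseteq F$ for $i\le m$; the resulting element of $A$ is in $[F]^{<\omega}$. So $\emptyset\in\overline A$, and there are $a_j=s_{0,m_j}\cup\bigcup_{i\le m_j}s_{i,k_i^j}$ in $A$ with $a_j\to\emptyset$.

*Check that $m_j\to\infty$.* Fix $m$, pick $y\in s_{0,m}$, and pick $F\in\mathcal F$ with $y\notin F$. If $m_j=m$ then $y\in a_j$, so $a_j\not\subseteq F$. Since $a_j\subseteq F$ for almost all $j$, only finitely many $j$ have $m_j=m$.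

*Read off the selection.* Choose $j(i)\ge i$ with $m_{j(i)}\ge i$. Then $s_{i,k_i^{j(i)}}\subseteq a_{j(i)}$. For $F\in\mathcal F$ we have $a_{j(i)}\subseteq F$ for almost all $i$, hence $s_{i,k_i^{j(i)}}\subseteq F$ for almost all $i$. $\square$

**Where the approach stops.** The last step used that a neighbourhood $[F]^{<\omega}$ containing the union contains each piece. A general subgroup has no such property: if $\chi$ is a linear functional with $\chi(s)=\chi(s')=1$, then $s+s'\in\ker\chi$ while $s,s'\notin\ker\chi$. With two factors we could recover $s_{m,k}$ because the other factor $s_{0,m}$ was known to converge. With three or more factors, the convergence of the sum says nothing about the individual summands. Theorem 1 will show that, under $\mathfrak p=\mathfrak c$, this gap cannot be closed.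

## 5. A model in which no strategy of P wins

We prove Theorem 2. The input is a theorem of Hrušák and Ramos-García (*Malykhin's problem*, Adv. Math. 262 (2014)): it is consistent with ZFC that every separable (in particular every countable) Hausdorff Fréchet–Urysohn group is metrizable. Work in such a model.

**Step 1: pass to a countable group.** Let $G$ be a Fréchet–Urysohn group and suppose P has a winning strategy in some $G(x,G)$; by homogeneity let $x=e$. Take the tree $(x_t)$ from Section 3, and let $H$ be the subgroup generated by all $x_t$. It is countable and Fréchet–Urysohn, and $x_{t^\frown k}\to_k e$ in $H$ for every $t$.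

**Step 2: make it Hausdorff.** The purpose is to meet the hypothesis of the quoted theorem, since $G$ need not be Hausdorff. Let $N$ be the closure of $\{e\}$ in $H$, a closed normal subgroup. A point $n$ lies in $N$ iff every neighbourhood $nV$ of $n$ contains $e$, i.e. iff $n\in V^{-1}$ for every neighbourhood $V$ of $e$; so $N$ is the intersection of all neighbourhoods of $e$. Hence, if $U$ is open and $h\in U$, then $N\subseteq h^{-1}U$, i.e. $hN\subseteq U$: open sets are unions of cosets of $N$. So the open sets of $H$ are exactly the preimages of the open sets of $H/N$. The group $H/N$ is countable and Hausdorff. It is Fréchet–Urysohn: if $hN$ is in the closure of $A\subseteq H/N$, then $h$ is in the closure of the preimage of $A$, and a sequence there converging to $h$ projects to a sequence in $A$ converging to $hN$.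

**Step 3: beat the strategy.** By the choice of the model, $H/N$ is metrizable, so $H$ has a decreasing countable base $(V_n)$ at $e$. Choose recursively $k_n$ with $x_{(k_0,\dots,k_n)}\in V_n$; this is possible since $x_{(k_0,\dots,k_{n-1},k)}\to_k e$. The sequence $(x_{(k_0,\dots,k_n)})_n$ converges to $e$ and is a branch sequence of the tree, which contradicts Section 3. So P has no winning strategy anywhere, and $G$ is a $w$-space. $\square$

## 6. The finest attempt at a counterexample, and why it is not Fréchet–Urysohn

From now on we work toward Theorem 1. Fix the following notation. Let $G=\bigoplus_{\omega\times\omega}\mathbb F_2$ with standard basis $(e_{i,k})$, and let $\hat G=\mathbb F_2^{\omega\times\omega}$, a compact group containing $G$. Put $E_i=\{e_{i,k}:k\in\omega\}$,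
$$I_n=\{(i,k):i+k<n\},\qquad \hat U_n=\{x\in\hat G:x|_{I_n}=0\},\qquad U_n=\hat U_n\cap G .$$
Each $I_n$ is finite, so $G/U_n$ is finite. Also $U_0=G$, the $U_n$ decrease, and $\bigcap_nU_n=\{0\}$. Let $\tau_0$ be the topology on $G$ inherited from $\hat G$; it has the base $\{U_n\}$ at $0$. "Subspace" means linear subspace.

**Definition (absorbing).** A subspace $V$ *absorbs* a set $C$ if $C\setminus V$ is finite.

So, in a linear topology, an enumeration without repetitions of $C$ converges to $0$ iff every basic subgroup absorbs $C$. For example, $U_n$ absorbs each $E_i$, because $e_{i,k}\in U_n$ iff $i+k\ge n$. The topology $\tau_0$ itself is metrizable, hence of no use: we need a finer one.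

We want all $E_i$ to converge to $0$ and as little else as possible. So try the finest choice: let $\mathcal V$ be the family of *all* finite-index subspaces absorbing every $E_i$. This gives a Hausdorff group topology in which each $E_i$ converges to $0$ and no selection does: given $e_{i,k_i}$ $(i\in\omega)$, the functional with value $1$ exactly at the basis vectors $e_{i,k_i}$ has kernel in $\mathcal V$. But the topology is not Fréchet–Urysohn. Let
$$B=\{e_{0,m}+e_{m,k}:m\ge1,\ k\in\omega\}.$$
As in Section 4, $0\in\overline B$. Suppose $b_j=e_{0,m_j}+e_{m_j,k_j}\to0$. As in Section 4 (here $0\notin B$ and $e_{0,m}\ne0$), no value is taken infinitely often by $m_j$, so after passing to a subsequence $m_j$ is strictly increasing. Let $\chi$ be the functional that is $1$ at the basis vectors $e_{m_j,k_j}$ and $0$ at all other basis vectors. It is nonzero on at most one element of each $E_i$, so $\ker\chi\in\mathcal V$. But $\chi(b_j)=0+1=1$ for all $j$, because $m_j\ge1$. So no sequence in $B$ converges to $0$.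

The failure says what to do. For each $B$ having $0$ in its closure we must *promise* that some sequence $C\subseteq B$ converges, and from then on admit only subspaces that absorb $C$. For the $B$ above we may promise $C^*=\{e_{0,m}+e_{m,k_m}:m\ge1\}$; then $e_{m,k_m}\to0$ as well, as $\alpha_4$ dictates. This does not hurt: that sequence has one point in each $E_m$, and we want only to prevent convergent sequences that meet infinitely many $E_i$ in *infinite* sets. So there will be two growing lists,

- a list $\mathcal C$ of sets that are promised to converge to $0$, and
- a list $\mathcal U$ of subspaces that are promised to be open,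

where every $U\in\mathcal U$ absorbs every $C\in\mathcal C$. The danger is that the promises in $\mathcal C$ accumulate until they force something forbidden. We need a condition on $\mathcal C$ that survives the addition of new promises and guarantees that forbidden sequences can still be killed by a new open subspace. The first candidate, linear independence, is too weak, as we now see.

## 7. Tight families: no infinite sum falls back into $G$

**Definition (null sets).** An infinite $C\subseteq G$ is *null* if every $U_n$ absorbs $C$.

For a finite set $\mathcal D$ of null sets let $\sqcup\mathcal D=\{(C,c):c\in C\in\mathcal D\}$ be the disjoint union, identify elements of $\mathbb F_2^{\sqcup\mathcal D}$ with subsets $S\subseteq\sqcup\mathcal D$, and put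
$$\varphi_{\mathcal D}:\mathbb F_2^{\sqcup\mathcal D}\to\hat G,\qquad \varphi_{\mathcal D}(S)=\sum_{(C,c)\in S}c. \tag{1}$$
A coordinate $(i,k)$ belongs to $I_n$ for $n=i+k+1$, and all but finitely many members of each $C\in\mathcal D$ vanish on $I_n$. So in (1) each coordinate is a finite sum, and it depends on only finitely many coordinates of $S$. Hence $\varphi_{\mathcal D}$ is a well-defined continuous homomorphism. Its image $K_{\mathcal D}$ is a compact subgroup of $\hat G$; we have $K_\emptyset=\{0\}$, and $K_{\mathcal D}\subseteq K_{\mathcal D'}$ if $\mathcal D\subseteq\mathcal D'$.

**Definition (tight).** A finite set $\mathcal D$ of null sets is *tight* if $\varphi_{\mathcal D}(S)\in G$ implies that $S$ is finite. A family of null sets is tight if all its finite subfamilies are.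

So infinite formal sums of promised vectors never fall into $G$. Some examples.

- $\{E_i:i\in\omega\}$ is tight: $\varphi_{\mathcal D}(S)$ is the indicator function of $\{(i,k):(E_i,e_{i,k})\in S\}$, and it lies in $G$ iff it has finite support.
- $\{E_i:i\in\omega\}\cup\{C^*\}$ with $C^*=\{e_{0,m}+e_{m,k_m}:m\ge1\}$ is tight. Let $\mathcal D\subseteq\{E_i:i\in\omega\}$ be finite, and let $S$ use infinitely many elements of $C^*$. For infinitely many $m\geq 1$ the element $e_{0,m}+e_{m,k_m}$ is used and $E_m\notin\mathcal D$; then the coordinate $(m,k_m)$ of the sum is $1$, so the sum is not in $G$. If $S$ uses finitely many elements of $C^*$ and its sum lies in $G$, then the part from $\mathcal D$ has its sum in $G$ and is finite by the first example.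
- $\{E_0,E_1,\{e_{0,m}+e_{1,m}:m\in\omega\}\}$ is not tight: the sum of everything is $0$.
- $\{C\}$ with $C=\{e_{0,m}+e_{0,m+1}:m\in\omega\}$ is not tight, although $C$ is linearly independent: the sum of all its elements is $e_{0,0}\in G$. The span $\langle C\rangle$ is not $\tau_0$-closed: $e_{0,0}\notin\langle C\rangle$, since elements of $\langle C\rangle$ have even support, but $e_{0,0}+e_{0,M}\in\langle C\rangle$ tends to $e_{0,0}$ as $M\to\infty$. So a $\tau_0$-continuous functional that vanishes on $C$ must vanish at $e_{0,0}$.

The last example shows what tightness is for: it keeps spans closed, and this leaves room for continuous functionals.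

**Lemma 1.** Let $\mathcal D$ be finite and tight, and let $F\subseteq G$ be a finite subspace.

1. $K_{\mathcal D}\cap G=\langle\bigcup\mathcal D\rangle$ and $(K_{\mathcal D}+F)\cap G=\langle\bigcup\mathcal D\rangle+F$; the latter is $\tau_0$-closed. For finite $N\subseteq G$, $\langle\bigcup\mathcal D\setminus N\rangle$ is $\tau_0$-closed.
2. $\ker\varphi_{\mathcal D}$ is finite.
3. If $E\notin\mathcal D$ and $\mathcal D\cup\{E\}$ is tight, then $E\cap(\langle\bigcup\mathcal D\rangle+F)$ is finite.

**Step 1: closed spans.** If $\varphi_{\mathcal D}(S)\in G$ then $S$ is finite by tightness, so $\varphi_{\mathcal D}(S)\in\langle\bigcup\mathcal D\rangle$; the other inclusion is clear. If $k+f\in G$ with $k\in K_{\mathcal D}$ and $f\in F$, then $k\in G$, so $k\in\langle\bigcup\mathcal D\rangle$; again the other inclusion is clear. The set $K_{\mathcal D}+F$ is compact, hence closed in $\hat G$, so its trace on $G$ is $\tau_0$-closed. For the last statement replace $K_{\mathcal D}$ by the compact set of all $\varphi_{\mathcal D}(S)$ with $S\subseteq\bigsqcup_{C\in\mathcal D}(C\setminus N)$; by tightness its trace on $G$ is $\langle\bigcup\mathcal D\setminus N\rangle$.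

**Step 2: only finitely many relations.** The kernel is a closed subgroup of a compact group, hence a compact Hausdorff group. By tightness it is contained in the countable set of finite subsets of $\sqcup\mathcal D$. By the Baire category theorem a countable compact Hausdorff space has an isolated point; a group with an isolated point is discrete; and a compact discrete space is finite.

**Step 3: a new null set is almost disjoint from the old spans.** Suppose the intersection in (3) is infinite. As $F$ is finite there are $f\in F$ and infinitely many $e\in E$ with $e+f\in\langle\bigcup\mathcal D\rangle$. Fix one of them, $e_*$. For each other such $e$ we have $e+e_*\in\langle\bigcup\mathcal D\rangle$, so there is a finite $S_e\subseteq\sqcup\mathcal D$ with $\varphi_{\mathcal D}(S_e)=e+e_*$. Then $S_e\cup\{(E,e),(E,e_*)\}\in\ker\varphi_{\mathcal D\cup\{E\}}$. These are infinitely many distinct elements, contradicting part (2) for $\mathcal D\cup\{E\}$. $\square$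

## 8. Filters on $\sigma$-centered posets

Recall that $\mathfrak p$ is the least size of a family of subsets of $\omega$ that has the strong finite intersection property (finite intersections are infinite) and no infinite pseudo-intersection, i.e. no infinite set almost contained in every member. We have $\mathfrak p\ge\omega_1$: for a countable family $\{A_n\}$, pick distinct $x_n\in A_0\cap\dots\cap A_n$. So CH implies $\mathfrak p=\mathfrak c$; MA implies it too.

In a poset $\mathbb P$, whose elements are called conditions and where $q\le p$ reads "$q$ extends $p$", a set is *dense* if every condition has an extension in it. A *filter* is a nonempty upward closed set $\Phi\subseteq\mathbb P$ in which any two members have a common extension in $\Phi$. The poset is *$\sigma$-centered* if it is a countable union of pieces such that any finitely many conditions in one piece have a common extension in $\mathbb P$.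

**Bell's theorem** (M. Bell, Fund. Math. 114 (1981)). If $\mathbb P$ is a $\sigma$-centered poset and $\mathcal E$ is a family of fewer than $\mathfrak p$ dense subsets of $\mathbb P$, then some filter on $\mathbb P$ meets every member of $\mathcal E$.

For countable $\mathcal E=\{D_n\}$ this is the Rasiowa–Sikorski lemma and needs no hypothesis: choose $p_0\ge p_1\ge\cdots$ with $p_n\in D_n$ and take all conditions above some $p_n$. Under CH only countable $\mathcal E$ occur below, so those who assume CH need nothing more than this.

**Example: $\mathfrak p\le\mathfrak b$.** Let $\mathcal H\subseteq\omega^\omega$ with $|\mathcal H|<\mathfrak p$. Conditions are pairs $(s,F)$ with $s\in\omega^{<\omega}$ and $F\subseteq\mathcal H$ finite; $(s',F')\le(s,F)$ iff $s'$ end-extends $s$, $F'\supseteq F$, and $s'(n)\ge f(n)$ for all $f\in F$ and all new $n$ in the domain of $s'$. Conditions with the same $s$ have the common extension obtained by uniting their $F$'s, and there are countably many $s$, so the poset is $\sigma$-centered. The sets $\{(s,F):f\in F\}$ for $f\in\mathcal H$ and $\{(s,F):|s|\ge l\}$ for $l\in\omega$ are dense. A filter meeting them yields $g=\bigcup s\in\omega^\omega$, and if $(s,F)$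 is in the filter with $f\in F$, then $g(n)\ge f(n)$ for all $n\ge|s|$: take a common extension, in the filter, of $(s,F)$ and of a condition of length $>n$. So $\mathcal H$ is bounded. Since $\mathfrak b\le\mathfrak c$, we see that $\mathfrak p=\mathfrak c$ implies $\mathfrak b=\mathfrak c$.

The two lemmas to come have this shape: a finite piece of the desired object, together with finitely many promises about the rest of it.

## 9. Killing a set by one functional

The next lemma makes a subspace $\ker\chi$ open so that infinitely many points of $A$ are left outside, without breaking any promise in $\mathcal C$.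

**Lemma 2 (killing).** Let $\mathcal C$ be a tight family with $|\mathcal C|<\mathfrak p$, and let $A\subseteq G$ be such that $A\setminus(\langle\bigcup\mathcal D\rangle+F)$ is infinite for every finite $\mathcal D\subseteq\mathcal C$ and every finite subspace $F$. Then there is a linear functional $\chi:G\to\mathbb F_2$ such that $\ker\chi$ absorbs every $C\in\mathcal C$ and $\chi(a)=1$ for infinitely many $a\in A$.

**Step 1: the poset.** We approximate $\chi$ by $\tau_0$-continuous functionals, frozen on a finite set. Let $\Gamma$ be the set of functionals that vanish on some $U_n$; it is countable because each $G/U_n$ is finite. Conditions are triples $p=(\chi_p,X_p,\mathcal D_p)$ with $\chi_p\in\Gamma$, $X_p\subseteq G$ finite, $\mathcal D_p\subseteq\mathcal C$ finite, and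
$$\chi_p(c)=0\quad\text{for all }c\in\textstyle\bigcup\mathcal D_p\setminus X_p .\tag{2}$$
Let $q\le p$ iff $X_p\subseteq X_q$, $\mathcal D_p\subseteq\mathcal D_q$, $\chi_q|_{X_p}=\chi_p|_{X_p}$, and $\chi_q(c)=0$ for all $c\in\bigcup\mathcal D_p\setminus X_p$. So the values on $X_p$ are final, and the promise is that the functional vanishes on $\bigcup\mathcal D_p$ outside $X_p$ forever.

**Step 2: it is a $\sigma$-centered poset.** Reflexivity is (2). For transitivity let $r\le q\le p$. The only clause to check is the last one. Let $c\in\bigcup\mathcal D_p\setminus X_p$; then $\chi_q(c)=0$. If $c\in X_q$, then $\chi_r(c)=\chi_q(c)=0$. If $c\notin X_q$, then $c\in\bigcup\mathcal D_q\setminus X_q$ and $\chi_r(c)=0$ because $r\le q$. (The relation may fail to be antisymmetric; this plays no role.) Finitely many conditions $(\chi,X,\mathcal D_i)$ with the same $\chi,X$ have the common extension $(\chi,X,\bigcup_i\mathcal D_i)$, and there are countably many pairs $(\chi,X)$.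

**Step 3: dense sets that secure the promises and the domain.** For $C\in\mathcal C$ the set $\{p:C\in\mathcal D_p\}$ is dense: extend $p$ to $(\chi_p,\,X_p\cup\{c\in C:\chi_p(c)=1\},\,\mathcal D_p\cup\{C\})$. The added set is finite, since $\chi_p$ vanishes on some $U_n$ and $C\setminus U_n$ is finite; and (2) holds for the new triple. For $g\in G$ the set $\{p:g\in X_p\}$ is dense: add $g$ to $X_p$.

**Step 4: dense sets that kill points of $A$.** This is where tightness is used. For finite $N\subseteq G$ we show that
$$\{p:\text{there is } a\in X_p\cap A\setminus N \text{ with } \chi_p(a)=1\}$$
is dense. Given $p$, put $L=\langle\bigcup\mathcal D_p\rangle+\langle X_p\rangle$. By Lemma 1(1), $L$ is $\tau_0$-closed. By hypothesis $A\setminus L$ is infinite, so pick $a\in A\setminus N$ with $a\notin L$. As $L$ is closed, $(a+U_n)\cap L=\emptyset$ for some $n$, that is, $a\notin L+U_n$. So there is a functional $\rho$ vanishing on the subspace $L+U_n$ with $\rho(a)=1$; it belongs to $\Gamma$. Let $\chi'=\chi_p$ if $\chi_p(a)=1$, and $\chi'=\chi_p+\rho$ otherwise. Then $\chi'\in\Gamma$, $\chi'(a)=1$, and $\chi'=\chi_p$ on $L$, in particular on $X_p\cup\bigcup\mathcal D_p$. So $(\chi',X_p\cup\{a\},\mathcal D_p)$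 is a condition, it extends $p$, and it lies in the set in question.

**Step 5: read off $\chi$.** There are at most $|\mathcal C|+\omega<\mathfrak p$ dense sets in Steps 3 and 4; by Bell's theorem let a filter $\Phi$ meet all of them. Put $\chi(g)=\chi_p(g)$ for any $p\in\Phi$ with $g\in X_p$. If $p,q\in\Phi$ and $g\in X_p\cap X_q$, a common extension $r\in\Phi$ gives $\chi_p(g)=\chi_r(g)=\chi_q(g)$, so $\chi$ is well defined; it is linear because some $p\in\Phi$ has $g,h,g+h\in X_p$. Let $C\in\mathcal C$, take $p\in\Phi$ with $C\in\mathcal D_p$, and let $c\in C\setminus X_p$. There is $r\in\Phi$ with $r\le p$ and $c\in X_r$, so $\chi(c)=\chi_r(c)=0$. So $\ker\chi$ absorbs $C$. By Step 4, for every finite $N$ there is $a\in A\setminus N$ with $\chi(a)=1$. $\square$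

## 10. Choosing a new convergent sequence inside $B$

The next lemma serves the Fréchet–Urysohn property: if $B$ accumulates at $0$, then either the old promises already give a convergent sequence in $B$, or a new one can be promised without losing tightness.

**Lemma 3 (selection).** Let $\mathcal C$ be a tight family, and let $\mathcal U$ be a family of subspaces of $G$, closed under finite intersections, containing all $U_n$, each member absorbing every $C\in\mathcal C$, with $|\mathcal C|,|\mathcal U|<\mathfrak p$. Suppose $B\subseteq G\setminus\{0\}$ meets every $U\in\mathcal U$. Then one of the following holds: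

(a) there is a sequence in $B$ which is eventually in each subspace $V$ that absorbs all $C\in\mathcal C$; or

(b) there is a null set $C^*\subseteq B$, absorbed by every $U\in\mathcal U$, with $\mathcal C\cup\{C^*\}$ tight.

An illustration of (a), with $\mathcal C=\{E_i:i\in\omega\}$, is $B=\{e_{0,m}+e_{1,m}:m\in\omega\}$: no promise is needed, since every $V$ absorbing $E_0$ and $E_1$ absorbs $B$. An illustration of (b) is $B=\{e_{0,m}+e_{m,k}:m\geq 1,\ k\in\omega\}$ of Section 6, with $C^*$ as in Section 7.

**Step 1: the case where old promises suffice.** Suppose there is a finite $\mathcal D\subseteq\mathcal C$ with $B\cap\langle\bigcup\mathcal D\setminus N\rangle\ne\emptyset$ for all finite $N$. Then $\mathcal D\ne\emptyset$, since $0\notin B$. Enumerate $\bigcup\mathcal D=\{d_i:i\in\omega\}$ without repetitions and choose $b_j\in B\cap\langle d_i:i\ge j\rangle$. If $V$ absorbs all $C\in\mathcal D$, it contains almost all $d_i$, hence almost all $b_j$. So (a) holds. From now on assume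
$$\text{for every finite }\mathcal D\subseteq\mathcal C\text{ there is a finite }N\text{ with }B\cap\langle\textstyle\bigcup\mathcal D\setminus N\rangle=\emptyset. \tag{3}$$
We shall prove (b).

**Step 2: $B$ escapes from old spans near $0$.** This provides the points to choose from. We claim that *for every finite $\mathcal D\subseteq\mathcal C$, finite subspace $F$ and $U\in\mathcal U$, the set $B\cap U$ is not contained in $L:=\langle\bigcup\mathcal D\rangle+F$.* Take $N$ from (3) and let $T=\langle\bigcup\mathcal D\setminus N\rangle$, which is $\tau_0$-closed by Lemma 1(1). As $L=T+\langle N\cap\bigcup\mathcal D\rangle+F$, the subspace $T$ has finite index in $L$. So $L\setminus T$ is a finite union of translates of $T$, hence $\tau_0$-closed, and it misses $0$. Thus some $U_n$ misses $L\setminus T$, that is, $U_n\cap L\subseteq T$. If $B\cap U\subseteq L$, then $B\cap U\cap U_n\subseteq B\cap T=\emptyset$, although $U\cap U_n\in\mathcal U$ must meet $B$. This contradiction proves the claim.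

**Step 3: what to ask of the new sequence.** Choosing points $b_0,b_1,\dots$ that are linearly independent over the old spans is not enough: in $\{e_{0,m}+e_{0,m+1}\}$ the finite sums are harmless, but an infinite sum lands in $G$. We have to exclude, for infinite $J$, that
$$\sum_{j\in J}b_j\in K_{\mathcal D}+g\qquad(g\in G),$$
and at any finite stage only a finite part of the sum is known. The remedy is to record with $b_j$ a number $m_j$ and require all later $b_i$ to lie in $U_{m_j}$. Then the whole infinite sum is confined to a $\hat U_{m_j}$-neighbourhood of its finite part, and by compactness this neighbourhood can be kept away from $K_{\mathcal D}+F$, for $F$ finite.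

**Step 4: the poset.** Write $G=\bigcup_jF_j$ with increasing finite subspaces $F_j$. Conditions are $p=(s,\mathcal D,U)$, where $\mathcal D\subseteq\mathcal C$ is finite, $U\in\mathcal U$, and $s=((b_0,m_0),\dots,(b_{l-1},m_{l-1}))$ with $b_i\in B$, $m_i\in\omega$, and $b_i\in U_{m_j}$ whenever $j<i<l$. We write $s_p,\mathcal D_p,U_p$ for the three parts and $l_p=l$ for the length. Let $q\le p$ iff $s_q$ end-extends $s_p$, $\mathcal D_q\supseteq\mathcal D_p$, $U_q\subseteq U_p$, and for $l_p\le j<l_q$ we have $b_j\in U_p$ and
$$\bigl(b_j+\langle b_i:i<j\rangle+\hat U_{m_j}\bigr)\cap(K_{\mathcal D_p}+F_j)=\emptyset. \tag{4}$$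

Transitivity: let $r\le q\le p$. For $l_p\le j<l_q$ use $q\le p$. For $l_q\le j<l_r$ use $r\le q$: $b_j\in U_q\subseteq U_p$, and (4) for $\mathcal D_q$ implies (4) for $\mathcal D_p$ because $K_{\mathcal D_p}\subseteq K_{\mathcal D_q}$. Finitely many conditions $(s,\mathcal D_i,U^i)$ with the same $s$ have the common extension $(s,\bigcup_i\mathcal D_i,\bigcap_iU^i)$; no new $j$ occurs. There are countably many $s$, since $G$ is countable. So the poset is $\sigma$-centered; it is nonempty, as it contains $(\emptyset,\emptyset,U_0)$.

**Step 5: dense sets.** For $C\in\mathcal C$ the set $\{p:C\in\mathcal D_p\}$ is dense, and for $V\in\mathcal U$ the set $\{p:U_p\subseteq V\}$ is dense: add $C$ to $\mathcal D_p$, or replace $U_p$ by $U_p\cap V$, keeping $s_p$.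

For $l\in\omega$ the set $\{p:l_p\ge l\}$ is dense; it is enough to lengthen a condition $p$ of length $j$ by one. Let $m=\max_{i<j}m_i$ (and $m=0$ if $j=0$). By Step 2, with the finite subspace $F_j+\langle b_i:i<j\rangle$ and $U_p\cap U_m\in\mathcal U$, choose
$$b_j\in B\cap U_p\cap U_m,\qquad b_j\notin\langle\textstyle\bigcup\mathcal D_p\rangle+F_j+\langle b_i:i<j\rangle .$$
Then the finite set $b_j+\langle b_i:i<j\rangle\subseteq G$ is disjoint from $\langle\bigcup\mathcal D_p\rangle+F_j$, which by Lemma 1(1) equals $(K_{\mathcal D_p}+F_j)\cap G$. So it is disjoint from the compact set $K_{\mathcal D_p}+F_j$. The sets $\hat U_m$ form a base at $0$ in $\hat G$, so (4) holds for some $m_j$. Since $b_j\in U_m\subseteq U_{m_i}$ for all $i<j$, appending $(b_j,m_j)$ to $s_p$ gives a condition extending $p$, of length $j+1$.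

**Step 6: the new null set.** These are at most $|\mathcal C|+|\mathcal U|+\omega<\mathfrak p$ dense sets; let a filter $\Phi$ meet them all. The sequences $s_p$ $(p\in\Phi)$ are pairwise comparable and of unbounded length, so they yield an infinite sequence $(b_j,m_j)_{j\in\omega}$ with
$$b_i\in U_{m_j}\quad\text{for all }i>j. \tag{5}$$
If $p\in\Phi$ and $j\ge l_p$, then $b_j\in U_p$ and (4) holds: take $q\in\Phi$ with $l_q>j$ and a common extension $r\in\Phi$ of $p$ and $q$, and use $r\le p$. As $0\in K_{\mathcal D_p}+F_j$, (4) gives in particular $b_j\notin\langle b_i:i<j\rangle$. Fix $p_*\in\Phi$ and let $C^*=\{b_j:j\ge l_{p_*}\}\subseteq B$. These points are distinct, so $C^*$ is infinite. Each $V\in\mathcal U$ contains $U_p$ for some $p\in\Phi$, and $b_j\in U_p$ for $j\ge l_p$; so $V$ absorbs $C^*$. In particular every $U_n$ does, so $C^*$ is null.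

**Step 7: tightness survives.** If $C^*\in\mathcal C$ there is nothing to prove. Otherwise let $\mathcal D\subseteq\mathcal C$ be finite and suppose $\varphi_{\mathcal D\cup\{C^*\}}(S)=g\in G$. Write $S=S_0\sqcup S_1$ with $S_0\subseteq\sqcup\mathcal D$ and $S_1=\{(C^*,b_j):j\in J\}$, where $J\subseteq[l_{p_*},\infty)$.

Suppose $J$ is infinite, and let $x=\sum_{j\in J}b_j\in\hat G$. Then $x=g+\varphi_{\mathcal D}(S_0)\in K_{\mathcal D}+F_j$ for every $j$ so large that $g\in F_j$. Choose $p\in\Phi$ with $\mathcal D\subseteq\mathcal D_p$, and then $j\in J$ with $j\ge l_p$ and $g\in F_j$. By (5) all $b_i$ with $i>j$ lie in $\hat U_{m_j}$, a closed subgroup of $\hat G$, so $\sum_{i\in J,\,i>j}b_i\in\hat U_{m_j}$. Hence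
$$x\in b_j+\langle b_i:i<j\rangle+\hat U_{m_j}\qquad\text{and}\qquad x\in K_{\mathcal D}+F_j\subseteq K_{\mathcal D_p}+F_j,$$
which contradicts (4). So $J$ is finite. Then $\varphi_{\mathcal D}(S_0)=g+\sum_{j\in J}b_j\in G$, and $S_0$ is finite because $\mathcal D$ is tight. So $S$ is finite. $\square$

## 11. The recursion of length $\mathfrak c$

We prove Theorem 1. Assume $\mathfrak p=\mathfrak c$ and enumerate all subsets of the countable set $G$ as $\{B_\alpha:\alpha<\mathfrak c\}$.

**Step 1: the invariants.** By recursion on $\alpha<\mathfrak c$ we build increasing families $\mathcal C_\alpha,\mathcal U_\alpha$ of size $\le|\alpha|+\omega<\mathfrak c=\mathfrak p$ such that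

- $\mathcal C_\alpha$ is a tight family of null sets;
- $\mathcal U_\alpha$ is a family of subspaces of finite index, closed under finite intersections, containing all $U_n$;
- each $U\in\mathcal U_\alpha$ absorbs each $C\in\mathcal C_\alpha$.

Start with $\mathcal C_0=\{E_i:i\in\omega\}$, tight by Section 7, and $\mathcal U_0=\{U_n:n\in\omega\}$. At limits take unions; tightness concerns finite subfamilies, so it is preserved, and the other clauses are preserved as well. At stage $\alpha$ we do Steps 2 and 3 for the set $B_\alpha$.

**Step 2: kill $B_\alpha$ if it is forbidden.** Suppose $B_\alpha\cap E_i$ is infinite for infinitely many $i$. Then $A=B_\alpha$ satisfies the hypothesis of Lemma 2 for $\mathcal C_\alpha$: given a finite $\mathcal D\subseteq\mathcal C_\alpha$ and a finite subspace $F$, choose $i$ with $E_i\notin\mathcal D$ and $A\cap E_i$ infinite. By Lemma 1(3), $E_i\cap(\langle\bigcup\mathcal D\rangle+F)$ is finite, so $A\setminus(\langle\bigcup\mathcal D\rangle+F)$ is infinite. Take $\chi$ from Lemma 2 and put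
$$\mathcal U_{\alpha+1}=\mathcal U_\alpha\cup\{U\cap\ker\chi:U\in\mathcal U_\alpha\}.$$
This family is closed under finite intersections, its members have finite index, and they absorb every $C\in\mathcal C_\alpha$. If $B_\alpha$ is not of this kind, let $\mathcal U_{\alpha+1}=\mathcal U_\alpha$.

**Step 3: give $B_\alpha$ a convergent sequence if it accumulates at $0$.** Suppose $0\notin B_\alpha$ and $B_\alpha$ meets every member of $\mathcal U_{\alpha+1}$. Apply Lemma 3 to $\mathcal C_\alpha$, $\mathcal U_{\alpha+1}$ and $B_\alpha$. If (a) fails, take $C^*$ from (b) and put $\mathcal C_{\alpha+1}=\mathcal C_\alpha\cup\{C^*\}$; it is tight, and every $U\in\mathcal U_{\alpha+1}$ absorbs $C^*$. In all other cases let $\mathcal C_{\alpha+1}=\mathcal C_\alpha$. The invariants hold at $\alpha+1$.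

**Step 4: the group.** Let $\mathcal U=\bigcup_\alpha\mathcal U_\alpha$ and $\mathcal C=\bigcup_\alpha\mathcal C_\alpha$, and give $G$ the linear topology with base $\mathcal U$ at $0$. The family $\mathcal U$ is closed under finite intersections and consists of subspaces of finite index, so $G$ is a countable Boolean topological group with a base at $0$ of open subgroups of finite index; it is precompact, and it is Hausdorff since $\bigcap_nU_n=\{0\}$. Every $U\in\mathcal U$ absorbs every $C\in\mathcal C$: both belong to some common stage, by monotonicity. In particular $e_{i,k}\to_k0$ for each $i$.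

**Step 5: $G$ is Fréchet–Urysohn.** By homogeneity consider $0\in\overline B$. If $0\in B$ use a constant sequence. Otherwise $B=B_\alpha$ for some $\alpha$, and $B$ meets every member of $\mathcal U\supseteq\mathcal U_{\alpha+1}$, so Lemma 3 was applied at stage $\alpha$. If (a) held, it gave a sequence in $B$ that is eventually in each subspace absorbing all $C\in\mathcal C_\alpha$; every $U\in\mathcal U$ is such a subspace, so the sequence converges to $0$. If not, then $C^*\subseteq B$ belongs to $\mathcal C$, and a one-to-one enumeration of $C^*$ converges to $0$.

**Step 6: $\alpha_3$ fails for the sets $E_i$.** Let $x_n\to0$ and suppose that $A=\{x_n:n\in\omega\}$ meets infinitely many $E_i$ in infinite sets. Then $A=B_\alpha$ for some $\alpha$, and Step 2 provided a functional $\chi$ with value $1$ at infinitely many points of $A$ and with $\ker\chi=U_0\cap\ker\chi\in\mathcal U$, as $U_0=G\in\mathcal U_\alpha$. So $x_n\notin\ker\chi$ for infinitely many $n$, a contradiction.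

**Step 7: a winning strategy for P in $G(0,G)$.** Fix $a:\omega\to\omega$ taking each value infinitely often. At move $n$, given the open neighbourhood $O_n$ of $0$, P plays $x_n=e_{a(n),k}$ with the least $k\ge n$ such that $e_{a(n),k}\in O_n$; it exists since $e_{a(n),k}\to_k0$. For each $i$ the equation $a(n)=i$ has infinitely many solutions $n$, and the second index of $x_n$ is at least $n$, so $\{x_n:n\in\omega\}\cap E_i$ is infinite. By Step 6 the sequence $(x_n)$ does not converge to $0$, and P wins. Hence $G$ is not a $w$-space. $\square$

Two remarks place the group $G$ among the facts proved earlier. First, under $\mathfrak p=\mathfrak c$ we have $\mathfrak b=\mathfrak c$ by Section 8. By Theorem 3(B) the character of a Fréchet–Urysohn space that is not a $w$-space is at least $\mathfrak b=\mathfrak c$, and $G$ has the base $\mathcal U$ of size at most $\mathfrak c$ at $0$; so $G$ has the least possible character. Second, by Section 4 the Hausdorff Fréchet–Urysohn group $G$ has property $\alpha_4$. So in Arhangel'skii's scale the failure of $\alpha_3$ is best possible.
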